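
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Conformal compactification of conformally flat four-manifolds\\ with square-integrable Ricci curvature}


\begin{abstract}
We prove that a connected, complete, non-compact, conformally flat Riemannian $4$-manifold whose Ricci curvature is in $L^2$ and which satisfies the Euclidean-type Sobolev inequality is conformally equivalent to a compact orbifold with finitely many points removed. No condition on the scalar curvature is imposed; this settles affirmatively, in dimension four, a conjecture of Carron and Herzlich. The idea is to make the scalar curvature compactly supported by a conformal change $e^{2f}g$ and then to apply their theorem. The function $f$ is controlled only in critical norms and may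 be unbounded, so the main point is that $e^{2f}g$ is still complete. We show this by estimating the mean oscillation of $f$ with respect to one-dimensional measures. We also characterize the metrics satisfying the hypotheses and prove a Gauss--Bonnet formula for them.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $(M,g)$ be a connected, complete, non-compact Riemannian manifold of dimension $4$ that is conformally flat: every point has a neighborhood on which $g$ is conformal to a flat metric, or equivalently, in this dimension, the Weyl tensor $W$ vanishes. We assume that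
\begin{equation}\label{eq:ric}
\int_M|\mathrm{Ric}_g|^2<\infty
\end{equation}
and that for some constant $\mu>0$
\begin{equation}\label{eq:sob}
\mu\Big(\int_M u^4\Big)^{1/2}\le\int_M|du|^2\qquad\text{for all }u\in C_0^\infty(M).
\end{equation}
Both conditions are unchanged when $g$ is multiplied by a positive constant. The first says that the curvature is small near infinity in a scale-invariant sense. The second is the Sobolev inequality of $\mathbb R^4$ up to the constant; it forces balls of radius $r$ to have volume at least a constant times $r^4$ (Lemma~\ref{lem:sobext}), so it excludes thin ends. The basic examples are manifolds whose ends are flat cones $(\mathbb R^4\setminus\bar B_\rho)/\Gamma$ with $\Gamma\subset O(4)$ finite and acting freely on $S^3$. The inversion $x\mapsto x/|x|^2$ turns such an end into a punctured neighborhood of a possibly singular point, and adding this point for each end gives a compact orbifold. One may expect that, up to a conformal change, there are no other examples.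

Carron and Herzlich proved this under an additional hypothesis. We state their theorem in dimension four.

\begin{theorem}[Carron--Herzlich {\cite[Theorem 5.7]{CH}}]\label{thm:CH}
Let $(M,g)$ be as above, with \eqref{eq:ric} and \eqref{eq:sob}. Assume moreover that
$\mathrm{Scal}_g\in L^{2(1-\delta)}\cap L^{2(1+\delta)}$ for some $\delta\in(0,1)$. Then $(M,g)$ is conformally equivalent to a compact orbifold with a finite number of (singular) points removed.
\end{theorem}

They add: ``We conjecture that our result in the conformally flat case can be obtained without the extra condition on scalar curvature'' \cite{CH}. We prove this for four-manifolds. Here and below, a \emph{compact orbifold} is a smooth compact Riemannian orbifold, and the finite set of removed points always contains all the singular points.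

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $(M^4,g)$ be connected, complete, non-compact, conformally flat, and assume \eqref{eq:ric} and \eqref{eq:sob} with $\mu>0$. Then there is $f\in C^\infty(M)$ with $df\in L^4$ and $\nabla df\in L^2$ such that $\tilde g=e^{2f}g$ is complete, satisfies \eqref{eq:ric} and \eqref{eq:sob} (with constant at least $\mu/2$), and has compactly supported scalar curvature. Consequently $(M,g)$ is conformally equivalent to a compact orbifold with finitely many points removed.
\end{theorem}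

The second result describes all metrics to which Theorem~\ref{thm:main} applies.

\begin{definition}\label{def:conical}
A metric $\hat g$ on $M$ is \emph{conical} if it is conformally flat and, outside a compact set, $(M,\hat g)$ is isometric to a finite disjoint union of $k\ge1$ ends $(\mathbb R^4\setminus\bar B_{\rho_i})/\Gamma_i$, where $\Gamma_i\subset O(4)$ is finite and acts freely on $S^3$.
\end{definition}

\begin{theorem}\label{thm:char}
Let $(M^4,g)$ be connected, non-compact and conformally flat; completeness is not assumed. The following are equivalent.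
\begin{enumerate}
\item[(1)] $g$ is complete, satisfies \eqref{eq:ric}, and satisfies \eqref{eq:sob} for some $\mu>0$.
\item[(2)] $g$ is complete, satisfies \eqref{eq:ric}, and for some $\mu>0$ and some compact $K$ the inequality in \eqref{eq:sob} holds for all $u\in C_0^\infty(M\setminus K)$.
\item[(3)] $g$ is complete, satisfies \eqref{eq:ric}, and for some compact $K$ and some $\mu_0>0$
\[
\int_M\Big(|du|^2+\tfrac16\mathrm{Scal}_g\,u^2\Big)\ \ge\ \mu_0\|u\|_4^2\qquad\text{for all }u\in C_0^\infty(M\setminus K).
\]
\item[(4)] $g=e^{2\psi}\hat g$, where $\hat g$ is conical and $\psi\in C^\infty(M)$ satisfies $d\psi\in L^4(\hat g)$ and $\hat\nabla d\psi\in L^2(\hat g)$.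
\end{enumerate}
In that case, with $E_g=\mathrm{Ric}_g-\frac14\mathrm{Scal}_g\,g$ and with $k,\Gamma_i$ those of $\hat g$,
\begin{equation}\label{eq:GB}
\chi(M)-\sum_{i=1}^k\frac1{|\Gamma_i|}=\frac1{8\pi^2}\int_M\Big(\frac{\mathrm{Scal}_g^2}{24}-\frac{|E_g|^2}2\Big)\,d\mathrm{vol}_g .
\end{equation}
A conformal class contains a metric as in (1) if and only if it is that of a compact connected conformally flat orbifold with isolated singularities, minus a finite non-empty set containing the singular points.
\end{theorem}

\begin{example}[Theorem~\ref{thm:CH} does not apply, Theorem~\ref{thm:main} does]\label{ex:log}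
On $\mathbb R^4$ with its flat metric $\hat g$ let $0<a<\frac12$ and let $\psi$ be a smooth function equal to $(\log r)^a$ for $r=|x|\ge2$. For large $r$,
\[
|d\psi|=a\,r^{-1}(\log r)^{a-1},\qquad |\hat\nabla d\psi|\le C r^{-2}(\log r)^{a-1},\qquad \hat\Delta\psi=2a\,r^{-2}(\log r)^{a-1}(1+o(1)).
\]
Since $\int^\infty(\log r)^{2a-2}\frac{dr}r<\infty$, we have $\hat\nabla d\psi\in L^2$, and $d\psi\in L^4$ because $\int^\infty(\log r)^{4a-4}\frac{dr}r<\infty$. So $g=e^{2\psi}\hat g$ is complete and satisfies \eqref{eq:ric} and \eqref{eq:sob} by Theorem~\ref{thm:char}. On the other hand $\mathrm{Scal}_g=-6e^{-2\psi}(\hat\Delta\psi+|d\psi|^2)$, where $|d\psi|^2$ is of lower order, so $|\mathrm{Scal}_g|$ is asymptotic to $12a\,e^{-2\psi}r^{-2}(\log r)^{a-1}$. For $0<p<2$ the integral $\int|\mathrm{Scal}_g|^pd\mathrm{vol}_g$ behaves like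
\[
\int^\infty e^{(4-2p)\psi}\,r^{3-2p}(\log r)^{p(a-1)}\,dr=\infty .
\]
Hence $\mathrm{Scal}_g\notin L^{2(1-\delta)}$ for every $\delta\in(0,1)$. In this example $f=-\psi$ gives a flat metric $e^{2f}g$; the factor $e^f$ tends to $0$ at infinity, but more slowly than any negative power of $r$.
\end{example}

\subsection{The role of the hypotheses}\label{sec:hyp}

Conformal flatness enters Theorem~\ref{thm:main} only through Theorem~\ref{thm:CH}; the construction of $f$ and the completeness of $e^{2f}g$ do not use it. Two simple examples show that neither of the other two conditions can be dropped.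

\emph{Without \eqref{eq:sob}.} The flat product $\mathbb R^3\times S^1$ satisfies \eqref{eq:ric}; its balls have volume $O(r^3)$, so \eqref{eq:sob} fails. If it were diffeomorphic to a compact orbifold minus finitely many points $p_i$, the singular points being among them, then loops far out would lie in punctured neighborhoods $(0,1)\times S^3/\Gamma_i$ and have finite order in the fundamental group. But the circles $\{x\}\times S^1$ have infinite order.

\emph{Without \eqref{eq:ric}.} Hyperbolic space $\mathbb H^4$ has infinite volume and $|\mathrm{Ric}|$ is a non-zero constant, so \eqref{eq:ric} fails. In the ball model write its metric as $u^2g_0$ with $g_0$ flat. Then $\Delta u/u=2u^2\ge0$ because the scalar curvature is $-12$, and \eqref{eq:sob} follows from the Euclidean Sobolev inequality and identity \eqref{eq:confdir} below. Suppose $\mathbb H^4$ were conformal to a compact orbifold minus points. By Lemma~\ref{lem:normal} each end is conformal to some $(\mathbb R^4\setminus\bar B_\rho)/\Gamma$. Composing with the covering gives a conformal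 local diffeomorphism from $\mathbb R^4\setminus\bar B_\rho$ into the open unit ball, which by Liouville's theorem is the restriction of a M\"obius map $F$. A punctured neighborhood of $F(\infty)$ would lie in the open ball, so $F(\infty)$ would too, and the end would not leave every compact subset of the ball. This is a contradiction.

\subsection{The main difficulty and the main idea}

By \eqref{eq:scalconf} below, the scalar curvature of $e^{2f}g$ vanishes where
\begin{equation}\label{eq:introeq}
\Delta f+|df|^2=\tfrac16\mathrm{Scal}_g ,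
\end{equation}
that is, where $u=e^f$ solves $\Delta u=\frac16\mathrm{Scal}_g\,u$. The space $L^2$ is borderline for this equation. Let $V\in L^{2(1-\delta)}\cap L^{2(1+\delta)}$, where we may decrease $\delta$ so that $\delta<\frac12$. Then the potential $\int_0^\infty e^{t\Delta}|V|\,dt$ is bounded: \eqref{eq:sob} gives $\|e^{t\Delta}\|_{L^p\to L^\infty}\le Ct^{-2/p}$, which is integrable near $t=0$ for $p=2(1+\delta)$ and near $t=\infty$ for $p=2(1-\delta)$. For $V\in L^2$ this just fails, and Example~\ref{ex:log} shows that $u$ may tend to $0$. We therefore solve \eqref{eq:introeq} outside a compact set for the $1$-form $df$ in the critical spaces $df\in L^4$, $\nabla df\in L^2$ (Section~\ref{sec:change}). The resulting metric satisfies \eqref{eq:ric} and \eqref{eq:sob}. The remaining question is whether a function with $df\in L^4$ and $\nabla df\in L^2$ can be so negative along some curve to infinity that the curve has finite $e^{2f}g$-length.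

It cannot, for the following reason. In dimension four a function with two derivatives in $L^2$ need not be bounded, but its integrals against \emph{one-dimensional} measures are controlled. On a ball of radius comparable to $R$ about a point $x$ at distance $5R$ from a base point, we show that $f$ is within a small constant of some number $c_x$ on average, for every measure $m$ with $m(B(y,s))\le2s$ and mass comparable to $R$. The numbers $c_x$ change by $o(1)$ when $R$ is multiplied by a constant, so they are $o(\log R)$. Every curve from $x$ to the boundary of the ball carries such a measure, and Jensen's inequality bounds its $e^{2f}g$-length below by $R\,e^{-o(\log R)}$. Section~\ref{sec:model} carries out the central estimate by hand on $\mathbb R^4$. Section~\ref{sec:complete} proves it on $M$, where no pointwise curvature bound and no upper bound for volumes are available. Section~\ref{sec:char} proves Theorem~\ref{thm:char}.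

\section{Conventions and a local Bochner inequality}\label{sec:prelim}

Manifolds and metrics are smooth. $\Delta=\operatorname{div}\nabla$, $\|\cdot\|_p$ is the $L^p$ norm, balls $B(y,s)$ are open and $\bar B(y,s)=\{d(y,\cdot)\le s\}$. In dimension four $|\mathrm{Scal}|\le2|\mathrm{Ric}|$ and $|\Delta f|\le2|\nabla df|$.

\paragraph{Conformal changes.} For $\tilde g=e^{2f}g$ in dimension four,
\begin{align}
\mathrm{Ric}_{\tilde g}&=\mathrm{Ric}-2(\nabla df-df\otimes df)-(\Delta f+2|df|^2)\,g,\label{eq:ricconf}\\
\mathrm{Scal}_{\tilde g}&=e^{-2f}\big(\mathrm{Scal}-6(\Delta f+|df|^2)\big).\label{eq:scalconf}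
\end{align}
The densities $|\alpha|^4d\mathrm{vol}$ for $1$-forms $\alpha$ and $|T|^2d\mathrm{vol}$ for covariant $2$-tensors $T$ are conformally invariant. In particular, if $\mathrm{Ric}_g\in L^2$, $df\in L^4$ and $\nabla df\in L^2$, then $\mathrm{Ric}_{\tilde g}\in L^2(\tilde g)$.

Let $u=e^f$, $v\in C_0^\infty(M)$ and $w=uv$. Expanding $|dw|^2$ gives $u^2|dv|^2=|dw|^2-\langle du,d(uv^2)\rangle$. Since $\Delta u=u(\Delta f+|df|^2)$, integration by parts yields
\begin{equation}\label{eq:confdir}
\int|dv|^2_{\tilde g}\,d\mathrm{vol}_{\tilde g}=\int u^2|dv|^2=\int\Big(|dw|^2+(\Delta f+|df|^2)\,w^2\Big),\qquad \|v\|_{L^4(\tilde g)}=\|w\|_{L^4(g)} .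
\end{equation}

\paragraph{Sobolev inequality for tensors.} By density \eqref{eq:sob} holds for compactly supported Lipschitz functions. By Kato's inequality $|d|\alpha||\le|\nabla\alpha|$ it gives $\mu\|\alpha\|_4^2\le\|\nabla\alpha\|_2^2$ for compactly supported Lipschitz tensors $\alpha$.

\begin{lemma}\label{lem:bochner}
Assume \eqref{eq:sob}. Let $\varphi\in C^\infty(M)$, $h=\Delta\varphi$, $\alpha=d\varphi$, and let $\chi$ be Lipschitz with compact support, $0\le\chi\le1$. Then
\begin{equation}\label{eq:boch1}
\tfrac34\int\chi^2|\nabla\alpha|^2\le2\int\chi^2h^2+\int\chi^2|\mathrm{Ric}||\alpha|^2+5\int|d\chi|^2|\alpha|^2 .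
\end{equation}
If moreover $A\subset M$ is measurable with $\|\mathrm{Ric}\|_{L^2(A)}\le\mu/8$, then
\begin{equation}\label{eq:boch2}
\int_A\chi^2|\mathrm{Ric}||\alpha|^2\le\tfrac14\int\chi^2|\nabla\alpha|^2+\tfrac14\int|d\chi|^2|\alpha|^2 .
\end{equation}
\end{lemma}

\begin{proof}
Multiply Bochner's formula $\frac12\Delta|\alpha|^2=|\nabla\alpha|^2+\langle dh,\alpha\rangle+\mathrm{Ric}(\alpha,\alpha)$ by $\chi^2$ and integrate. The left side becomes $-\int\chi\langle d\chi,d|\alpha|^2\rangle$, and $\int\chi^2\langle dh,\alpha\rangle=-\int\chi^2h^2-2\int\chi h\langle d\chi,\alpha\rangle$. Hence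
\[
\int\chi^2|\nabla\alpha|^2\le\int\chi^2h^2+\int\chi^2|\mathrm{Ric}||\alpha|^2+2\int\chi|d\chi||h||\alpha|+2\int\chi|d\chi||\alpha||\nabla\alpha| .
\]
The last two integrals, with their factors $2$, are at most $\int\chi^2h^2+\int|d\chi|^2|\alpha|^2$ and $\frac14\int\chi^2|\nabla\alpha|^2+4\int|d\chi|^2|\alpha|^2$. This is \eqref{eq:boch1}. For \eqref{eq:boch2}, apply H\"older's inequality and
\[
\mu\|\chi\alpha\|_4^2\le\|\nabla(\chi\alpha)\|_2^2\le2\int\chi^2|\nabla\alpha|^2+2\int|d\chi|^2|\alpha|^2.\qedhere
\]
\end{proof}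

\section{The model: one-dimensional measures in flat space}\label{sec:model}

\paragraph{Radial functions.} Let $f=f(r)$ be a smooth radial function on $\mathbb R^4$ with $\nabla df\in L^2$. Since $|\nabla df|^2=f''^2+3(f'/r)^2$, the integral $\int_1^\infty(rf')^2\frac{dr}r$ is finite, and by Cauchy--Schwarz, for $r\ge1$,
\[
|f(r)-f(1)|\le\int_1^r|sf'(s)|\,\frac{ds}s\le(\log r)^{1/2}\Big(\int_1^\infty(sf')^2\frac{ds}s\Big)^{1/2}.
\]
So $e^{f}$ decays no faster than $e^{-C(\log r)^{1/2}}$, and $\int^\infty e^{f}dr=\infty$: the metric $e^{2f}g_{\mathrm{eucl}}$ is complete although $f$ may tend to $-\infty$.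

\paragraph{General functions.} Without symmetry $f$ can have deep wells, and a curve may try to pass through them. The following class of measures is used to show that this does not help.

\begin{definition}\label{def:meas}
Let $x$ be a point of a complete Riemannian manifold $M$ and $R>0$. $\mathcal M_R(x)$ is the set of Borel measures $m$ supported in $\bar B(x,R)$ with $m(M)\le R$ and $m(B(y,s))\le2s$ for all $y\in M$, $s>0$.
\end{definition}

Two kinds of elements will be used:
\begin{itemize}
\item[(i)] arclength on a minimizing geodesic segment of length at most $R$ contained in $\bar B(x,R)$;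
\item[(ii)] the push-forward of Lebesgue measure on an interval $I$ with $|I|\le R$ by a Borel map $\sigma:I\to\bar B(x,R)$ such that $\varrho\circ\sigma=\mathrm{id}$ for some $1$-Lipschitz function $\varrho$.
\end{itemize}
In both cases the distance between two parameters is at most the distance between their images. So the parameters with image in $B(y,s)$ form a set of diameter at most $2s$, hence of measure at most $2s$. The maps in (ii) need not be continuous; with $\varrho$ the distance to the initial point of a curve, such a $\sigma$ is obtained from the curve, however irregular, by recording its first passage times.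

\begin{lemma}[flat model]\label{lem:flat}
Let $f\in C^\infty(\mathbb R^4)$, $x\in\mathbb R^4$, $R>0$ and $\delta=\|df\|_{L^4(B(x,4R))}+\|\nabla df\|_{L^2(B(x,4R))}$. There is a number $c_x$ such that
\[
\int|f-c_x|\,dm\le CR\,\delta\qquad\text{for all }m\in\mathcal M_R(x),
\]
with a universal constant $C$.
\end{lemma}

\begin{proof}
Take $\eta\in C_0^\infty(B(x,4R))$ with $0\le\eta\le1$, $\eta=1$ on $B(x,3R)$, put $H=\eta\Delta f$, so that $\|H\|_2\le2\delta$, and split $f=\varphi+q$ with $\varphi(y)=-\int\frac{H(z)}{4\pi^2|y-z|^2}dz$, so that $\Delta\varphi=H$.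

\emph{The potential part.} For $m\in\mathcal M_R(x)$ let $P(y)=\int\frac{dm(z)}{4\pi^2|y-z|^2}$. By Tonelli $\int|\varphi|\,dm\le\int|H|P\le2\delta\|P\|_{L^2(B(x,4R))}$. For $z,z'\in\bar B(x,R)$, $d=|z-z'|>0$, the integral of $|y-z|^{-2}|y-z'|^{-2}$ over each of the balls of radius $d/2$ about $z$ and $z'$ is bounded by a universal constant. On the rest of $B(x,4R)$ the integrand is at most $\frac12(|y-z|^{-4}+|y-z'|^{-4})$ with $d/2\le|y-z|,|y-z'|\le5R$. Since $m$ has no atoms, the diagonal $z=z'$ has $m\times m$-measure zero. Hence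
\[
\|P\|^2_{L^2(B(x,4R))}\le C\iint\Big(1+\log\frac{10R}{|z-z'|}\Big)dm(z)\,dm(z').
\]
Since $\log\frac{10R}t=\int_t^{10R}\frac{ds}s$, Tonelli and $m(B(z,s))\le2s$ give $\int\log\frac{10R}{|z-z'|}dm(z')\le\int_0^{10R}2s\,\frac{ds}s=20R$. So $\|P\|_{L^2(B(x,4R))}\le CR$ and $\int|\varphi|dm\le CR\delta$.

\emph{The harmonic part.} Since $d\varphi=O(|y|^{-3})$ and $\nabla d\varphi=O(|y|^{-4})$ at infinity, integration by parts gives $\|\nabla d\varphi\|_2=\|H\|_2$, and the Sobolev inequality gives $\|d\varphi\|_4\le C\delta$. So $\|dq\|_{L^4(B(x,2R))}\le C\delta$. The components of $dq$ are harmonic on $B(x,3R)$, and the mean value property on $B(y,R)$, $y\in\bar B(x,R)$, gives $|dq(y)|\le CR^{-1}\delta$. Hence $|q-q(x)|\le C\delta$ on $\bar B(x,R)$. With $c_x=q(x)$ the lemma follows, as $m(M)\le R$.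
\end{proof}

The measure $m$ is used only through its mass and the $L^2$ norm of its potential; for the latter, growth of order one is more than enough. On $M$ the estimate must be proved without the explicit kernel, for which heat kernel bounds and a damping term will substitute, and without the mean value property for $dq$. The latter is the more serious loss: $|dq|$ satisfies a differential inequality with potential $|\mathrm{Ric}|$, which is only in $L^2$. The larger the exponent in Moser's iteration, the smaller $\|\mathrm{Ric}\|_2$ must be, so the iteration gives finite exponents, not a pointwise bound. We will need only the integral of $|dq|$ against measures $m\in\mathcal M_R(x)$, and this can be estimated by a duality argument.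

\section{A conformal change to compactly supported scalar curvature}\label{sec:change}

\begin{proposition}\label{prop:change}
Let $(M^4,g)$ be connected, complete, non-compact, with \eqref{eq:ric} and \eqref{eq:sob}. There are $\rho\in C^\infty(M)$, $0\le\rho\le1$, with $1-\rho$ compactly supported, and $f\in C^\infty(M)$ with
\begin{equation}\label{eq:f}
\Delta f+|df|^2=\tfrac16\rho\,\mathrm{Scal},\qquad df\in L^4,\quad\nabla df\in L^2 .
\end{equation}
The metric $\tilde g=e^{2f}g$ satisfies \eqref{eq:ric}, it satisfies \eqref{eq:sob} with constant at least $\mu/2$, and $\mathrm{Scal}_{\tilde g}=e^{-2f}(1-\rho)\mathrm{Scal}_g$ has compact support.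
\end{proposition}

The nonlinearity $|df|^2$ is exactly as large as the right side allows: it is in $L^2$ if $df\in L^4$. So we need an inverse of $\operatorname{div}$ from $L^2$ to exact $1$-forms $\alpha$ with $\nabla\alpha\in L^2$, and then a contraction argument. Bochner's formula gives the estimate, up to a term on a compact set which is removed by compactness.

\subsection{The linear equation}

Fix a compact $K$ with $\|\mathrm{Ric}\|_{L^2(M\setminus K)}\le\mu/8$, and let $C_K=\sup_K|\mathrm{Ric}|$. Let $h\in C_0^\infty(M)$. By \eqref{eq:sob} the completion of $C_0^\infty(M)$ for $\|du\|_2$ embeds in $L^4$, and $v\mapsto-\int hv$ is continuous on it because $h\in L^{4/3}$. The Riesz theorem gives $\varphi=\varphi_h\in L^4$ with $d\varphi\in L^2$ and $\Delta\varphi=h$; it is smooth by elliptic regularity and depends linearly on $h$.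

Put $\alpha=d\varphi_h\in L^2$. Since $g$ is complete, there are compactly supported functions $\chi_R$ of the distance to a point with $0\le\chi_R\le1$, $|d\chi_R|\le1/R$ and $\chi_R\to1$. Use Lemma~\ref{lem:bochner} with $A=M\setminus K$ and $\chi=\chi_R$; on $K$ estimate $|\mathrm{Ric}|$ by $C_K$. This gives $\frac12\int\chi_R^2|\nabla\alpha|^2\le2\|h\|_2^2+C_K\|\alpha\|_{L^2(K)}^2+\frac{21}4R^{-2}\|\alpha\|_2^2$. Letting $R\to\infty$ here and in $\mu^{1/2}\|\chi_R\alpha\|_4\le\|\chi_R\nabla\alpha\|_2+R^{-1}\|\alpha\|_2$,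
\begin{equation}\label{eq:lin}
\|\nabla\alpha\|_2^2\le4\|h\|_2^2+2C_K\|\alpha\|_{L^2(K)}^2,\qquad\mu\|\alpha\|_4^2\le\|\nabla\alpha\|_2^2 .
\end{equation}

Let $Z$ be the completion of the linear space $\{d\varphi_h:h\in C_0^\infty(M)\}$ for the norm $\|\alpha\|_Z=\|\nabla\alpha\|_2$. By \eqref{eq:lin} a Cauchy sequence converges in $L^4$ and its covariant derivatives converge in $L^2$, to the weak covariant derivative of the limit. So $Z$ is a Hilbert space of $1$-forms $\alpha\in L^4$ with $\nabla\alpha\in L^2$. The operator $D=\operatorname{tr}\nabla=\operatorname{div}:Z\to L^2$ is bounded, and by continuity \eqref{eq:lin} holds for all $\alpha\in Z$ with $h=D\alpha$.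

\begin{lemma}\label{lem:exact}
Every $\alpha\in Z$ is of the form $\alpha=df$ with $f\in W^{1,4}_{loc}\cap W^{2,2}_{loc}$, and then $\Delta f=D\alpha$.
\end{lemma}

\begin{proof}
Let $d\varphi_j\to\alpha$ in $L^4$, with $\varphi_j$ smooth, and exhaust $M$ by connected relatively compact domains $\Omega_1\subset\Omega_2\subset\cdots$ with smooth boundary. Add constants so that $\int_{\Omega_1}\varphi_j=0$. The Poincar\'e inequality $\|u\|_{L^4(\Omega_i)}\le C_i\|du\|_{L^4(\Omega_i)}$, valid when $\int_{\Omega_1}u=0$, shows that $(\varphi_j)$ is Cauchy in $W^{1,4}(\Omega_i)$ for every $i$. The limit $f$ satisfies $df=\alpha$, and $\nabla df=\nabla\alpha\in L^2$. Taking traces gives $\Delta f=D\alpha$.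
\end{proof}

\begin{lemma}\label{lem:onto}
$D:Z\to L^2$ is onto and has a bounded linear right inverse $S$, $\|Sh\|_Z\le C_1\|h\|_2$, where $C_1>0$ depends only on $(M,g)$ and $K$.
\end{lemma}

\begin{proof}
Let $N=\ker D$. We claim $\|\alpha\|_Z\le C_1\|D\alpha\|_2$ for $\alpha\in N^\perp$. Otherwise there are $\alpha_j\in N^\perp$ with $\|\alpha_j\|_Z=1$, $D\alpha_j\to0$ in $L^2$ and $\alpha_j\rightharpoonup\alpha$ weakly in $Z$. Then $D\alpha=0$ and $\alpha\in N^\perp$, so $\alpha=0$. By the $L^4$ bound the sequence is bounded in $W^{1,2}$ on a relatively compact neighborhood of $K$, so by Rellich's theorem a subsequence tends to $0$ in $L^2(K)$. Now \eqref{eq:lin} gives $\|\alpha_j\|_Z\to0$ along it, a contradiction. Hence the range $D(N^\perp)=D(Z)$ is closed. It contains $C_0^\infty(M)$, since $D\,d\varphi_h=h$, so it is $L^2$. Let $S$ be the inverse of $D|_{N^\perp}$.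
\end{proof}

\subsection{The nonlinear equation}

Let $r=\mu/(4C_1)$. Since $\mathrm{Scal}\in L^2$, we can choose $\rho\in C^\infty(M)$, $0\le\rho\le1$, with $1-\rho$ compactly supported and
\[
s:=\tfrac16\|\rho\,\mathrm{Scal}\|_2\le\min\Big(\frac r{2C_1},\frac\mu2\Big).
\]
On the ball $\{\alpha\in Z:\|\alpha\|_Z\le r\}$ consider $T(\alpha)=S\big(\frac16\rho\,\mathrm{Scal}-|\alpha|^2\big)$. Since $\||\alpha|^2\|_2=\|\alpha\|_4^2\le\|\alpha\|_Z^2/\mu$,
\begin{align*}
\|T\alpha\|_Z&\le C_1s+C_1r^2/\mu\le\tfrac r2+\tfrac r4<r,\\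
\|T\alpha-T\beta\|_Z&\le C_1\|\alpha-\beta\|_4\big(\|\alpha\|_4+\|\beta\|_4\big)\le\frac{2C_1r}{\mu}\|\alpha-\beta\|_Z=\tfrac12\|\alpha-\beta\|_Z .
\end{align*}
So $T$ has a fixed point $\alpha$. By Lemma~\ref{lem:exact}, $\alpha=df$, and $f\in W^{1,4}_{loc}\cap W^{2,2}_{loc}$ satisfies \eqref{eq:f} almost everywhere.

\subsection{Smoothness}

Equation \eqref{eq:f} is critical, so we pass to the linear equation for $u=e^f$. Let $V=\frac16\rho\,\mathrm{Scal}\in C^\infty(M)$. Since $f\in W^{1,4}_{loc}$, the Moser--Trudinger inequality gives $e^{p|f|}\in L^1_{loc}$ for all $p<\infty$. Let $f_k=\max(-k,\min(f,k))$. By dominated convergence $e^{f_k}\to e^f$ and $d(e^{f_k})=e^{f_k}1_{\{|f|<k\}}df\to e^fdf$ in $L^q_{loc}$ for every $q<4$, so $u=e^f\in W^{1,q}_{loc}$ with $du=u\,df$. For $\zeta\in C_0^\infty(M)$, test \eqref{eq:f} with $e^{f_k}\zeta$, which is in $L^\infty\cap W^{1,4}$ with compact support: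
\[
\int\zeta e^{f_k}1_{\{|f|<k\}}|df|^2+\int e^{f_k}\langle df,d\zeta\rangle=-\int(V-|df|^2)\,e^{f_k}\zeta .
\]
All integrands are bounded by a constant times $e^{|f|}(1+|df|+|df|^2)$ on the support of $\zeta$, which is integrable. Let $k\to\infty$. The terms with $|df|^2$ cancel, and $\int\langle du,d\zeta\rangle=-\int Vu\zeta$. So $u\in W^{1,2}_{loc}$ is a weak solution of $\Delta u=Vu$ and hence smooth. Moreover $u\ge0$, $u\not\equiv0$ and $\Delta u-V^+u\le0$ with $V^+=\max(V,0)$. By the strong maximum principle $u>0$ everywhere, and $f=\log u$ is smooth.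

\subsection{The new metric}

\begin{proof}[End of the proof of Proposition~\ref{prop:change}]
By \eqref{eq:scalconf} and \eqref{eq:f}, $\mathrm{Scal}_{\tilde g}=e^{-2f}(1-\rho)\mathrm{Scal}_g$. By the remark after \eqref{eq:scalconf}, $\mathrm{Ric}_{\tilde g}\in L^2(\tilde g)$. By \eqref{eq:confdir}, for $v\in C_0^\infty(M)$ and $w=e^fv$,
\[
\int|dv|^2_{\tilde g}\,d\mathrm{vol}_{\tilde g}=\int\Big(|dw|^2+\tfrac16\rho\,\mathrm{Scal}\,w^2\Big)\ge(\mu-s)\|w\|_{L^4(g)}^2\ge\tfrac\mu2\|v\|_{L^4(\tilde g)}^2.\qedhere
\]
\end{proof}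

\section{Completeness}\label{sec:complete}

\begin{proposition}\label{prop:complete}
Let $(M^4,g)$ be connected, complete, non-compact, with \eqref{eq:ric} and \eqref{eq:sob}; conformal flatness is not assumed. Let $f\in C^\infty(M)$ with $df\in L^4$ and $\nabla df\in L^2$. Then $e^{2f}g$ is complete.
\end{proposition}

Together with what precedes, this gives the first theorem.

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Proposition~\ref{prop:complete}]
Let $f$ be as in Proposition~\ref{prop:change}. By Proposition~\ref{prop:complete}, $\tilde g=e^{2f}g$ is complete. It is conformally flat and satisfies \eqref{eq:ric} and \eqref{eq:sob}, and its scalar curvature, being smooth with compact support, lies in every $L^p$. By Theorem~\ref{thm:CH}, $(M,\tilde g)$, hence $(M,g)$, is conformally equivalent to a compact orbifold with finitely many points removed.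
\end{proof}

The rest of this section proves Proposition~\ref{prop:complete}. The plan is that of Lemma~\ref{lem:flat}: near a point $x$ we split $f=\varphi+q$, bound $\int|\varphi|\,dm$ by the $L^2$ norm of a potential of $m$, and bound the oscillation of $q$ by integrating $|dq|$ over geodesics. Then we compare the resulting numbers $c_x$ for different $x$.

\subsection{Heat kernel and set-up}

Let $p_t(x,y)$ be the minimal heat kernel and $e^{t\Delta}$ the heat semigroup of $(M,g)$. The kernel is smooth, positive and symmetric, it has the semigroup property, $\int p_t(x,y)\,dy\le1$, and $(-\Delta+\lambda)^{-1}=\int_0^\infty e^{-\lambda t}e^{t\Delta}dt$ on $L^2$ for $\lambda>0$. Two standard facts are used. By Varopoulos \cite{Var}, \eqref{eq:sob} implies $p_t(x,x)\le Ct^{-2}$ for all $x\in M$, $t>0$. On a complete manifold such a bound implies (Davies; Grigor'yan \cite{Gri}) that for every $\epsilon>0$ one has $p_t(x,y)\le C_\epsilon t^{-2}e^{-d(x,y)^2/((4+\epsilon)t)}$. With $\epsilon=1$,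
\begin{equation}\label{eq:gauss}
p_t(x,y)\le C_0\,t^{-2}e^{-d(x,y)^2/(5t)}\qquad\text{for all }x,y\in M,\ t>0 .
\end{equation}

In this section $C$ denotes constants depending only on $\mu$ and $C_0$; they may change from line to line. Fix $o\in M$, let $r(x)=d(o,x)$, and
\[
\delta(R)=\|df\|_{L^4(M\setminus B(o,R))}+\|\nabla df\|_{L^2(M\setminus B(o,R))}+\frac1{1+R}>0 ,
\]
which decreases to $0$ as $R\to\infty$. Let $R_0>0$ be such that $\|\mathrm{Ric}\|_{L^2(M\setminus B(o,R_0))}\le\mu/8$.

Until the end of Section~\ref{sec:trace}, $x$ is a point with $r(x)=5R$, $R\ge R_0$, and $\delta=\delta(R)$. Then $B(x,4R)\subset M\setminus B(o,R)$, so on this ball the norms of $df$ in $L^4$ and of $\nabla df$ in $L^2$ are at most $\delta$, and that of $\mathrm{Ric}$ in $L^2$ is at most $\mu/8$.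

\subsection{Potentials of one-dimensional measures}

For $m\in\mathcal M_R(x)$ (Definition~\ref{def:meas}) put
\[
(e^{t\Delta}m)(y)=\int p_t(y,z)\,dm(z),\qquad P_m=\int_0^\infty e^{-t/R^2}e^{t\Delta}m\,dt .
\]
The damping factor $e^{-t/R^2}$ localizes the potential at scale $R$. We need it because, having no upper bound for the volume of balls, we cannot pass from one $L^p$ norm on a ball to another.

\begin{lemma}\label{lem:pot}
For $1\le p<3$ and $m\in\mathcal M_R(x)$ one has $\|P_m\|_p\le C_pR^{4/p-1}$, where $C_p$ depends only on $p$ and $C_0$.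
\end{lemma}

\begin{proof}
$\|e^{t\Delta}m\|_1\le m(M)\le R$. By \eqref{eq:gauss}, the layer-cake formula and $m(B(y,s))\le2s$,
\[
\int p_t(y,z)\,dm(z)\le C_0t^{-2}\int_0^\infty2s\cdot\frac{2s}{5t}\,e^{-s^2/(5t)}\,ds\le Ct^{-3/2}.
\]
Interpolating, $\|e^{t\Delta}m\|_p\le CR^{1/p}t^{-\frac32(1-\frac1p)}$. Here $\frac32(1-\frac1p)<1$ exactly because $p<3$. Minkowski's inequality and integration against $e^{-t/R^2}dt$ give the power $\frac1p+2-3(1-\frac1p)=\frac4p-1$ of $R$.
\end{proof}

\subsection{Splitting $f$}

Let $\eta\in C_0^\infty(B(x,4R))$, $0\le\eta\le1$, $\eta=1$ on $B(x,3R)$, and $H=\eta\Delta f\in C_0^\infty(M)$, so that $\|H\|_2\le2\delta$. Put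
\begin{equation}\label{eq:split}
\varphi=-(-\Delta+R^{-2})^{-1}H=-\int_0^\infty e^{-t/R^2}e^{t\Delta}H\,dt,\qquad\Delta\varphi=R^{-2}\varphi+H,\qquad q=f-\varphi .
\end{equation}
$\varphi$ is smooth by elliptic regularity. The integral formula holds at every point: for $t>0$ the function $e^{t\Delta}H$ is continuous and bounded by $\|H\|_\infty$, so the integral is a continuous function, and it agrees with $\varphi$ almost everywhere.

\begin{lemma}\label{lem:phi}
One has
\begin{equation}\label{eq:phi}
\|\nabla d\varphi\|_{L^2(B(x,2R))}+\|d\varphi\|_{L^4(B(x,2R))}\le C\delta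
\end{equation}
and
\begin{equation}\label{eq:phim}
\int|\varphi|\,dm\le CR\,\delta\qquad\text{for all }m\in\mathcal M_R(x).
\end{equation}
\end{lemma}

\begin{proof}
By the spectral theorem $\|\Delta\varphi\|_2\le\|H\|_2$ and $\|d\varphi\|_2\le R\|H\|_2$, since $\frac\lambda{\lambda+R^{-2}}\le1$ and $\frac\lambda{(\lambda+R^{-2})^2}\le R^2$ for $\lambda\ge0$. Let $\chi$ be a Lipschitz cutoff with $0\le\chi\le1$, $\chi=1$ on $B(x,2R)$, $\operatorname{supp}\chi\subset\bar B(x,3R)$ and $|d\chi|\le1/R$. Lemma~\ref{lem:bochner} with $A=\bar B(x,3R)$ gives $\frac12\int\chi^2|\nabla d\varphi|^2\le2\|\Delta\varphi\|_2^2+\frac{21}4R^{-2}\|d\varphi\|_2^2\le C\delta^2$. The Sobolev inequality for $\chi d\varphi$ gives the $L^4$ bound. Finally, by Tonelli, the symmetry of $p_t$ and Lemma~\ref{lem:pot} with $p=2$,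
\[
\int|\varphi|\,dm\le\int|H|\,P_m\le\|H\|_2\|P_m\|_2\le CR\,\delta .\qedhere
\]
\end{proof}

On $B(x,3R)$ we have $\Delta q=-R^{-2}\varphi$. We regularize $|dq|$: let $w=(|dq|^2+\epsilon^2)^{1/2}$ with $\epsilon>0$ so small that $\epsilon\,\mathrm{vol}(B(x,2R))^{1/4}\le\delta$. Then $w$ is smooth and positive, $|dq|\le w\le|dq|+\epsilon$ and $|dw|\le|\nabla dq|$. From
\[
w\Delta w+|dw|^2=\tfrac12\Delta|dq|^2=|\nabla dq|^2+\langle d\Delta q,dq\rangle+\mathrm{Ric}(dq,dq)
\]
we get, on $B(x,3R)$,
\begin{equation}\label{eq:w}
\Delta w\ge-|\mathrm{Ric}|\,w-R^{-2}|d\varphi| ,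
\end{equation}
and since $dq=df-d\varphi$, \eqref{eq:phi} and the choice of $\epsilon$ give
\begin{equation}\label{eq:wnorm}
\|w\|_{L^4(B(x,2R))}+\|dw\|_{L^2(B(x,2R))}\le C\delta .
\end{equation}

\begin{lemma}\label{lem:L8}
$\|w\|_{L^8(B(x,\frac32R))}\le CR^{-1/2}\delta$.
\end{lemma}

\begin{proof}
Let $\chi$ be Lipschitz with $0\le\chi\le1$, $\chi=1$ on $B(x,\frac32R)$, $\chi=0$ off $B(x,2R)$ and $|d\chi|\le2/R$, and let $z=w^2$. Test \eqref{eq:w} with $\chi^2w^3$; as $|dz|^2=4w^2|dw|^2$,
\[
\tfrac34\int\chi^2|dz|^2+\int\chi z\langle d\chi,dz\rangle\le\int|\mathrm{Ric}|\chi^2z^2+R^{-2}\int\chi^2|d\varphi|w^3 .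
\]
Since $\chi z|d\chi||dz|\le\frac14\chi^2|dz|^2+|d\chi|^2z^2$, it follows that
\[
\tfrac12\int\chi^2|dz|^2\le\int|d\chi|^2z^2+\int|\mathrm{Ric}|\chi^2z^2+R^{-2}\int\chi^2|d\varphi|w^3 .
\]
Combine this with $\mu\|\chi z\|_4^2\le2\int\chi^2|dz|^2+2\int|d\chi|^2z^2$ and with $\int|\mathrm{Ric}|\chi^2z^2\le\frac\mu8\|\chi z\|_4^2$. With norms of $w$ and $d\varphi$ over $B(x,2R)$,
\[
\tfrac\mu2\|\chi z\|_4^2\le6\int|d\chi|^2z^2+4R^{-2}\int\chi^2|d\varphi|w^3\le24R^{-2}\|w\|_4^4+4R^{-2}\|d\varphi\|_4\|w\|_4^3\le CR^{-2}\delta^4 ,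
\]
and $\|w\|^2_{L^8(B(x,\frac32R))}\le\|\chi z\|_4\le CR^{-1}\delta^2$.
\end{proof}

\subsection{The trace bound}\label{sec:trace}

\begin{lemma}\label{lem:trace}
For all $m\in\mathcal M_R(x)$ one has $\int|dq|\,dm\le C\delta$.
\end{lemma}

The idea is to write $m=-\Delta P+R^{-2}P$ with $P=P_m\ge0$ and to integrate by parts in $\int w\,dm$, so that the Laplacian falls on $w$, where \eqref{eq:w} has the right sign. The main term is then $\int|\mathrm{Ric}|\,wP$. As $\mathrm{Ric}\in L^2$ and $P\in L^p$ only for $p<3$, H\"older's inequality needs $w\in L^s$ for some $s>6$; the single improvement from $L^4$ to $L^8$ is enough. Since $m$ is singular, we first regularize it by the heat flow.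

\begin{proof}
We may assume $m\ne0$. For $0<\tau\le R^2$ let $m_\tau=e^{\tau\Delta}m$, a smooth function in $L^1\cap L^\infty$, and $P=(-\Delta+R^{-2})^{-1}m_\tau$. By the semigroup property,
\[
P=e^{\tau/R^2}\int_\tau^\infty e^{-t/R^2}e^{t\Delta}m\,dt\le e\,P_m .
\]
The integral is continuous, because $e^{t\Delta}m$ is continuous and uniformly bounded for $t\ge\tau$, and it is positive. So $P$ is smooth and positive, and Lemma~\ref{lem:pot} holds for $P$ with another constant:
\begin{equation}\label{eq:Pnorms}
\|P\|_{8/3}\le CR^{1/2},\qquad\|P\|_2\le CR,\qquad\|P\|_{4/3}\le CR^2 .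
\end{equation}

\emph{Integration by parts.} Let $\zeta$ be a Lipschitz function of $d(x,\cdot)$, $0\le\zeta\le1$, with $\zeta=1$ on $\bar B(x,\frac54R)$, $\zeta=0$ off $B(x,\frac32R)$, $|d\zeta|\le4/R$, and let $A=\{\frac54R\le d(x,\cdot)\le\frac32R\}$. Since $m_\tau=-\Delta P+R^{-2}P$,
\[
\int\zeta^2w\,m_\tau=\int\langle d(\zeta^2w),dP\rangle+R^{-2}\int\zeta^2wP ,
\]
and
\[
\int\langle d(\zeta^2w),dP\rangle=\int\langle dw,d(\zeta^2P)\rangle-2\int\zeta P\langle dw,d\zeta\rangle+2\int\zeta w\langle d\zeta,dP\rangle .
\]
By \eqref{eq:w} and $P\ge0$, $\int\langle dw,d(\zeta^2P)\rangle=-\int\zeta^2P\Delta w\le\int(|\mathrm{Ric}|w+R^{-2}|d\varphi|)\,\zeta^2P$. With norms over $B(x,\frac32R)$ unless indicated, H\"older's inequality (with $\frac12+\frac18+\frac38=1$ in the first term) gives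
\begin{multline*}
\int\zeta^2w\,m_\tau\le\|\mathrm{Ric}\|_2\|w\|_8\|P\|_{8/3}+R^{-2}(\|d\varphi\|_4+\|w\|_4)\|P\|_{4/3}\\
+\tfrac8R\|dw\|_2\|P\|_2+\tfrac8R\|w\|_4\|dP\|_{L^{4/3}(A)} .
\end{multline*}
By \eqref{eq:Pnorms}, Lemma~\ref{lem:L8}, \eqref{eq:phi} and \eqref{eq:wnorm}, all terms but the last are at most $C\delta$.

\emph{The gradient of $P$ away from $m$.} The usual energy estimate would bound $dP$ in $L^2(A)$. Without an upper bound for $\mathrm{vol}(A)$ this does not bound $\|dP\|_{L^{4/3}(A)}$, so we test with a power of $P$ chosen so that only $\|P\|_{4/3}$ appears. Let $\xi$ be a Lipschitz function of $d(x,\cdot)$, $0\le\xi\le1$, with $\xi=1$ on $A$, $\xi=0$ off $A'=\{\frac98R\le d(x,\cdot)\le2R\}$, $|d\xi|\le8/R$. Testing $-\Delta P+R^{-2}P=m_\tau$ with $\xi^2P^{1/3}$ gives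
\[
\tfrac13\int\xi^2P^{-2/3}|dP|^2\le2\int\xi P^{1/3}|d\xi||dP|+\int m_\tau\xi^2P^{1/3},
\]
and with $2\xi P^{1/3}|d\xi||dP|\le\frac16\xi^2P^{-2/3}|dP|^2+6|d\xi|^2P^{4/3}$,
\[
\tfrac16\int\xi^2P^{-2/3}|dP|^2\le6\int|d\xi|^2P^{4/3}+\int m_\tau\xi^2P^{1/3} .
\]
Points of $A'$ have distance at least $R/8$ from $\operatorname{supp}m$, so by \eqref{eq:gauss} $m_\tau\le C_0R\,\tau^{-2}e^{-R^2/(320\tau)}$ there, which tends to $0$ uniformly as $\tau\to0$ with $x$ and $R$ fixed. Also $\int_{B(x,2R)}P^{1/3}\le\mathrm{vol}(B(x,2R))^{2/3}\|eP_m\|_1^{1/3}$ stays bounded. So the last integral is $o(1)$ as $\tau\to0$. Hence, using \eqref{eq:Pnorms},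
\begin{align*}
\int_A|dP|^{4/3}&\le\Big(\int_AP^{-2/3}|dP|^2\Big)^{2/3}\Big(\int_AP^{4/3}\Big)^{1/3}\\
&\le\big(CR^{-2}R^{8/3}+o(1)\big)^{2/3}\big(CR^{8/3}\big)^{1/3}\le CR^{4/3}+o(1).
\end{align*}
So $\|dP\|_{L^{4/3}(A)}\le CR+o(1)$, and by \eqref{eq:wnorm} the last term above is at most $C\delta+o(1)$. Altogether $\int\zeta^2w\,m_\tau\le C\delta+o(1)$.

\emph{The limit $\tau\to0$.} By symmetry of the heat kernel $\int\zeta^2w\,m_\tau=\int e^{\tau\Delta}G\,dm$ with $G=\zeta^2w\in C_c(M)$. For $G_1\in C_0^\infty(M)$ we have $e^{\tau\Delta}G_1-G_1=\int_0^\tau e^{s\Delta}\Delta G_1\,ds$, so $\|e^{\tau\Delta}G_1-G_1\|_\infty\le\tau\|\Delta G_1\|_\infty$. Since $C_0^\infty(M)$ is uniformly dense in $C_c(M)$ and $e^{\tau\Delta}$ is a contraction of $L^\infty$, $e^{\tau\Delta}G\to G$ uniformly. As $\zeta=1$ on $\operatorname{supp}m$, we obtain $\int|dq|\,dm\le\int w\,dm=\lim_{\tau\to0}\int\zeta^2w\,m_\tau\le C\delta$.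
\end{proof}

We now have the analogue of Lemma~\ref{lem:flat}. For each $x$ with $r(x)\ge5R_0$ fix the splitting \eqref{eq:split} once and for all, and let $c_x=q(x)$.

\begin{corollary}\label{cor:osc}
Let $R=r(x)/5\ge R_0$. For every $m\in\mathcal M_R(x)$ supported in $\bar B(x,R/4)$,
\begin{equation}\label{eq:osc}
\int|f-c_x|\,dm\le CR\,\delta(R).
\end{equation}
\end{corollary}

\begin{proof}
Let $y\in B(x,R/2)$. A minimizing geodesic from $x$ to $y$ has length less than $R/2$ and lies in $\bar B(x,R)$, so its arclength belongs to $\mathcal M_R(x)$, and $|q(y)-q(x)|\le C\delta(R)$ by Lemma~\ref{lem:trace}. Hence $\int|q-c_x|\,dm\le CR\,\delta(R)$, and \eqref{eq:phim} bounds $\int|\varphi|\,dm$.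
\end{proof}

\subsection{Slow drift of the numbers $c_x$}

\begin{lemma}\label{lem:drift}
There are $R_1\ge R_0$ and $A_0\in\mathbb R$ such that $c_x\ge-A_0-\frac12\log r(x)$ whenever $r(x)\ge5R_1$.
\end{lemma}

\begin{proof}
\emph{One step.} Let $r(x)=5R$, let $R'=\frac{49}{50}R$ and assume $R'\ge R_0$. Let $x'$ lie on a minimizing geodesic from $o$ to $x$ with $r(x')=\frac{49}{50}r(x)=5R'$. Then $d(x,x')=R/10\le R'/4$, so the segment $[x',x]$ lies in $\bar B(x,R/4)\cap\bar B(x',R'/4)$. Its arclength has mass $R/10$ and belongs to $\mathcal M_R(x)\cap\mathcal M_{R'}(x')$. Applying \eqref{eq:osc} at $x$ and at $x'$ gives $\frac R{10}|c_x-c_{x'}|\le CR\,\delta(R)+CR'\delta(R')$, and hence $|c_x-c_{x'}|\le C\delta(R')$.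

\emph{Iteration.} Let $R_1\ge R_0$ and $r(x)\ge5R_1$. Starting at $x$, repeat the step along the geodesic until the first point $y$ with $r(y)\le6R_1$ (so $y=x$ if $r(x)\le6R_1$). Since $\frac{49}{50}\cdot6>5$, we have $5R_1\le r(y)\le6R_1$, and all the radii $R'$ involved are at least $R_1$. The number of steps is at most $C(1+\log^+\frac{r(x)}{R_1})$. Thus
\[
|c_x-c_y|\le C'\delta(R_1)\Big(1+\log^+\frac{r(x)}{R_1}\Big),
\]
where $C'$ depends only on $\mu$ and $C_0$. Fix $R_1$ with $C'\delta(R_1)\le\frac12$.

\emph{The starting values.} For $y$ as above apply \eqref{eq:osc} at $y$ to the arclength of a minimizing geodesic segment of length $r(y)/50$ from $y$ towards $o$, which has mass $\frac1{10}\cdot\frac{r(y)}5$. Since this segment lies in $\bar B(o,6R_1)$, we get $|c_y|\le\sup_{\bar B(o,6R_1)}|f|+C\delta(R_1)$, a bound independent of $y$. The lemma follows.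
\end{proof}

\subsection{Lengths of curves}

\begin{proof}[Proof of Proposition~\ref{prop:complete}]
Let $\gamma:[0,\infty)\to M$ be a piecewise $C^1$ curve leaving every compact set. Let $x=\gamma(t_0)$ with $r(x)=5R\ge5R_1$, put $\varrho=d(x,\cdot)$, and let $\gamma_x$ be the part of $\gamma$ from time $t_0$ until $\varrho$ equals $R/4$ for the first time. For $s\in[0,R/4]$ let $t(s)\ge t_0$ be the first time with $\varrho(\gamma(t(s)))=s$, and $\sigma(s)=\gamma(t(s))$. The function $t(\cdot)$ is increasing, hence Borel, so $\sigma$ is Borel, and $\varrho\circ\sigma=\mathrm{id}$. Let $m$ be the push-forward of $ds$ on $[0,R/4]$ by $\sigma$. By (ii) after Definition~\ref{def:meas}, $m\in\mathcal M_R(x)$; it is supported in $\bar B(x,R/4)$ and has mass $R/4$.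

The function $\varrho\circ\gamma$ is locally Lipschitz with $|(\varrho\circ\gamma)'|\le|\gamma'|$ almost everywhere. By the area formula, with $t$ ranging over the time interval of $\gamma_x$, the $e^{2f}g$-length of $\gamma_x$ satisfies
\[
\int_{\gamma_x}e^f\,ds_g\ge\int e^{f(\gamma(t))}\,|(\varrho\circ\gamma)'(t)|\,dt=\int_0^{R/4}\sum_{t:\ \varrho(\gamma(t))=s}e^{f(\gamma(t))}\,ds\ge\int e^f\,dm .
\]
By Jensen's inequality, \eqref{eq:osc} and Lemma~\ref{lem:drift},
\[
\int e^f\,dm\ge\frac R4\exp\Big(\frac4R\int f\,dm\Big)\ge\frac R4\,e^{c_x-C\delta(R)}\ge c\,R^{1/2}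
\]
with $c>0$ independent of $x$. Since $x$ can be chosen on $\gamma$ with $r(x)$ arbitrarily large, $\gamma$ has infinite $e^{2f}g$-length. An incomplete geodesic of $e^{2f}g$ would leave every compact set and have finite length, so $e^{2f}g$ is complete by the Hopf--Rinow theorem.
\end{proof}

\section{The metrics satisfying the hypotheses}\label{sec:char}

In this section we prove Theorem~\ref{thm:char}.

\subsection{The Sobolev inequality at infinity}

\begin{lemma}\label{lem:sobext}
Let $(M^4,g)$ be connected, complete, non-compact, and suppose that for some compact (possibly empty) $K$ and some $\mu_0>0$ one has $\mu_0\|u\|_4^2\le\|du\|_2^2$ for all $u\in C_0^\infty(M\setminus K)$. Then $\mathrm{vol}(B(y,r))\ge(\mu_0/16)^2r^4$ whenever $B(y,r)\subset M\setminus K$, and \eqref{eq:sob} holds on $M$ for some $\mu>0$.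
\end{lemma}

\begin{proof}
\emph{Volume.} Let $B(y,r)\subset M\setminus K$ and $V(r)=\mathrm{vol}\,B(y,r)$. Test with $(r'-d(y,\cdot))_+$, $r'<r$, which is at least $r'/2$ on $B(y,r'/2)$, and let $r'\to r$. This gives $V(r)\ge\mu_0\frac{r^2}4V(r/2)^{1/2}$. For $a(r)=V(r)/r^4$ it says $a(r)\ge\frac{\mu_0}{16}a(r/2)^{1/2}$. Iterating $j$ times,
\[
a(r)\ge\Big(\frac{\mu_0}{16}\Big)^{1+\frac12+\dots+2^{-(j-1)}}a(2^{-j}r)^{2^{-j}},
\]
and the right side tends to $(\mu_0/16)^2$ as $j\to\infty$ because $a(0^+)\in(0,\infty)$. As $M$ is non-compact and complete, $y$ can be chosen at any large distance from $K$, so $\mathrm{vol}(M)=\infty$.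

\emph{Sobolev inequality.} Take a non-empty relatively compact open $K_1\supset K$ and $\chi\in C_0^\infty(K_1)$, $0\le\chi\le1$, $\chi=1$ near $K$. Using the local Sobolev inequality $\|v\|_4\le C(\|dv\|_2+\|v\|_2)$ for functions $v$ supported in the compact set $\operatorname{supp}\chi$, and the hypothesis for $(1-\chi)u$,
\[
\|u\|_4\le\|\chi u\|_4+\|(1-\chi)u\|_4\le C\big(\|du\|_2+\|u\|_{L^2(K_1)}\big),\qquad u\in C_0^\infty(M).
\]
It suffices that $\|u\|_{L^2(K_1)}\le C\|du\|_2$. Otherwise there are $u_j\in C_0^\infty(M)$ with $\|u_j\|_{L^2(K_1)}=1$ and $\|du_j\|_2\to0$. They are bounded in $L^4(M)$, and a subsequence converges in $L^2_{loc}(M)$ to a function with zero differential, that is, to a constant, as $M$ is connected. The constant is not zero, since $\|u_j\|_{L^2(K_1)}=1$, and by Fatou's lemma it lies in $L^4(M)$. This contradicts $\mathrm{vol}(M)=\infty$.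
\end{proof}

\begin{proof}[Proof of (1)$\Leftrightarrow$(2)$\Leftrightarrow$(3) in Theorem~\ref{thm:char}]
(1)$\Rightarrow$(2) is trivial, and (2)$\Rightarrow$(1) is Lemma~\ref{lem:sobext}. For (2)$\Leftrightarrow$(3) let $\kappa$ be the constant given ($\mu$ in (2), $\mu_0$ in (3)). Since $\mathrm{Scal}\in L^2$, after enlarging $K$ we have
\[
\Big|\int\tfrac16\mathrm{Scal}\,u^2\Big|\le\tfrac16\|\mathrm{Scal}\|_{L^2(M\setminus K)}\|u\|_4^2\le\tfrac\kappa2\|u\|_4^2,\qquad u\in C_0^\infty(M\setminus K),
\]
so either inequality implies the other with constant $\kappa/2$.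
\end{proof}

\subsection{Normal form of the ends}

\begin{lemma}\label{lem:normal}
Let $O$ be a compact orbifold and $\{p_i\}$ a finite non-empty set containing its singular points such that $O\setminus\{p_i\}$ is conformally flat. Then each $p_i$ has a punctured neighborhood conformal to $(\mathbb R^4\setminus\bar B_\rho)/\Gamma$ for some $\rho>0$ and some finite $\Gamma\subset O(4)$ acting freely on $S^3$, and $O\setminus\{p_i\}$ carries a conical metric in its conformal class. Conversely, a manifold with a conical metric is conformal to a compact conformally flat orbifold with isolated singularities, minus a finite non-empty set containing the singular points.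
\end{lemma}

\begin{proof}
Let $p=p_i$ have the uniformizing chart $(U,h)$ with finite isometry group $\Gamma$ fixing $p$ and acting freely on $U\setminus\{p\}$. By continuity $W_h=0$ on all of $U$. After shrinking $U$ to a $\Gamma$-invariant ball there is a conformal embedding $\Phi:U\to S^4$. By Liouville's theorem $\Phi\gamma\Phi^{-1}$, $\gamma\in\Gamma$, is the restriction of a unique M\"obius map $\hat\gamma$, and $\gamma\mapsto\hat\gamma$ is an injective homomorphism. A finite group of M\"obius maps of $S^4$ has a fixed point in $\mathbb H^5$; so after composing $\Phi$ with a M\"obius map the group lies in $O(5)$. It fixes $\Phi(p)$, hence also the antipode of $\Phi(p)$. Stereographic projection from the antipode makes it a finite subgroup of $O(4)$, with $p$ at $0$. It acts freely on $\mathbb R^4\setminus0$: fixed sets are linear subspaces, and the action near $0$ is free off $0$. Since $x\mapsto x/|x|^2$ commutes with $O(4)$, a punctured neighborhood of $p$ is conformal to some $(\mathbb R^4\setminus\bar B_\rho)/\Gamma$.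

Take these neighborhoods disjoint, with a common $\rho$, and let $g_0$ be a metric in the conformal class on $O\setminus\{p_i\}$. On each of these ends $g_0=e^{2\tau}g_{\mathrm{eucl}}$ with $\tau$ smooth. Let $\kappa$ be a smooth function equal to $1$ for $|x|\ge3\rho$ on each end, to $0$ for $|x|\le2\rho$ on each end, and to $0$ off the ends. Then $e^{-2\kappa\tau}g_0$ is conical.

Conversely, inversion maps $(\mathbb R^4\setminus\bar B_{\rho_i})/\Gamma_i$ conformally to $(B_{1/\rho_i}\setminus0)/\Gamma_i$. Adding the points $0$ and interpolating the conformal factors in the same way, from the flat metric of $B_{1/\rho_i}/\Gamma_i$ near $0$ to the given metric away from it, gives the orbifold.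
\end{proof}

\subsection{Proof of (1)$\Leftrightarrow$(4) and of the last assertion}

\begin{proof}[Proof of (1)$\Rightarrow$(4)]
By Theorem~\ref{thm:main} and Lemma~\ref{lem:normal}, $M$ carries a conical metric $\hat g$ conformal to $g$, with $k\ge1$ ends as $M$ is non-compact. Let $\tilde g=e^{2f}g$ be as in Theorem~\ref{thm:main} and write $\tilde g=e^{2\theta}\hat g$.

\emph{The function $\theta$.} Lift an end to $\mathbb R^4\setminus\bar B_\rho$ with $\rho$ so large that $\mathrm{Scal}_{\tilde g}=0$ there, and let $v=e^\theta>0$. By \eqref{eq:scalconf} with flat background, $v$ is harmonic. Its Kelvin transform $y\mapsto|y|^{-2}v(y/|y|^2)$ is positive and harmonic on a punctured ball, so by B\^ocher's theorem it equals $a|y|^{-2}+b(y)$ with $a\ge0$ and $b$ harmonic near $0$. Hence $v(x)=a+|x|^{-2}b(x/|x|^2)$. If $a=0$, then $v=O(|x|^{-2})$ and radial rays have finite $\tilde g$-length, contradicting the completeness of $\tilde g$. So $a>0$, and $d\theta=v^{-1}dv=O(|x|^{-3})$, $\hat\nabla d\theta=v^{-1}\hat\nabla dv-v^{-2}dv\otimes dv=O(|x|^{-4})$.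 Thus $d\theta\in L^4(\hat g)$ and $\hat\nabla d\theta\in L^2(\hat g)$.

\emph{The function $\psi$.} We have $g=e^{2\psi}\hat g$ with $\psi=\theta-f$. By conformal invariance $df\in L^4(\hat g)$, so $d\psi\in L^4(\hat g)$. The transformation rule of the Levi-Civita connection gives
\[
\nabla^gdf=\hat\nabla df-d\psi\otimes df-df\otimes d\psi+\langle d\psi,df\rangle_{\hat g}\,\hat g .
\]
The left side is in $L^2(g)$, hence in $L^2(\hat g)$, and the products are in $L^2(\hat g)$. So $\hat\nabla df\in L^2(\hat g)$ and $\hat\nabla d\psi\in L^2(\hat g)$.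
\end{proof}

\begin{proof}[Proof of (4)$\Rightarrow$(1)]
The metric $\hat g$ is complete with compactly supported Ricci curvature. Let $S$ be the Sobolev constant of $\mathbb R^4$. For functions supported in an end $(\mathbb R^4\setminus\bar B_{\rho_i})/\Gamma_i$, lifting to $\mathbb R^4$ multiplies $\int|du|^2$ and $\int u^4$ by $|\Gamma_i|$, so \eqref{eq:sob} holds with constant $S|\Gamma_i|^{-1/2}$. Since $(\sum_ia_i^4)^{1/2}\le\sum_ia_i^2$, it holds for functions supported in the union of the ends, with the smallest of these constants, and by Lemma~\ref{lem:sobext} on $(M,\hat g)$ with some $\hat\mu>0$.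

Now Proposition~\ref{prop:complete}, applied to $(M,\hat g)$ and $\psi$, shows that $g$ is complete. By the remark after \eqref{eq:scalconf}, $\mathrm{Ric}_g\in L^2(g)$. By \eqref{eq:confdir}, for $v\in C_0^\infty(M)$ and $w=e^\psi v$,
\[
\int|dv|_g^2\,d\mathrm{vol}_g=\int\Big(|dw|_{\hat g}^2+(\hat\Delta\psi+|d\psi|_{\hat g}^2)w^2\Big)d\mathrm{vol}_{\hat g},\qquad\hat\Delta\psi+|d\psi|^2_{\hat g}\in L^2(\hat g).
\]
Outside a large compact set the $L^2$ norm of the potential is at most $\hat\mu/2$, so for $v$ supported there the right side is at least $\frac{\hat\mu}2\|w\|^2_{L^4(\hat g)}=\frac{\hat\mu}2\|v\|_{L^4(g)}^2$. Lemma~\ref{lem:sobext}, applied to $g$, gives (1).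
\end{proof}

\begin{proof}[Proof of the last assertion of Theorem~\ref{thm:char}]
If a conformal class contains a metric as in (1), it contains a conical metric by (1)$\Rightarrow$(4), and Lemma~\ref{lem:normal} gives the orbifold, which is connected because $M$ is. Conversely, a compact connected conformally flat orbifold with isolated singularities, minus such a finite set, is connected and non-compact and carries a conical metric in its conformal class by Lemma~\ref{lem:normal}. This metric satisfies (1) by (4)$\Rightarrow$(1) with $\psi=0$.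
\end{proof}

\subsection{The Gauss--Bonnet formula}

\begin{proof}[Proof of \eqref{eq:GB}]
Let $A=\frac12(\mathrm{Ric}-\frac16\mathrm{Scal}\,g)=\frac12E+\frac1{24}\mathrm{Scal}\,g$ be the Schouten tensor. Then $\operatorname{tr}A=\frac16\mathrm{Scal}$ and
\[
\sigma_2(A):=\tfrac12\big((\operatorname{tr}A)^2-|A|^2\big)=\frac{\mathrm{Scal}^2}{96}-\frac{|E|^2}8 ,
\]
so the integrand in \eqref{eq:GB} is $4\sigma_2(A_g)$. We prove the formula for $\hat g$ and then show that $\int\sigma_2(A)\,d\mathrm{vol}$ is the same for $g$ and $\hat g$.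

\emph{The formula for $\hat g$.} Truncate each end at $|x|=R$, with $R$ large. The resulting compact manifold with boundary has Euler characteristic $\chi(M)$. In the Chern--Gauss--Bonnet formula with boundary the interior integrand is $\frac1{8\pi^2}4\sigma_2(A_{\hat g})$ because $W=0$. The boundary integrand is local, depending on the second fundamental form and the curvature along the boundary. (If $M$ is not orientable, the formula follows from that of the orientation covering.) Near the boundary component $S^3(R)/\Gamma_i$ the metric is flat. So this component contributes $1/|\Gamma_i|$ times the contribution of $S^3(R)$ as the boundary of a Euclidean ball, which is $\chi(B^4)=1$. Hence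
\[
\chi(M)-\sum_{i=1}^k\frac1{|\Gamma_i|}=\frac1{2\pi^2}\int_M\sigma_2(A_{\hat g})\,d\mathrm{vol}_{\hat g} .
\]

\emph{The difference is a divergence.} From here on all operators, norms and curvatures without index are those of $\hat g$. Let $p=d\psi$, $H=\nabla d\psi$ and $\hat A=A_{\hat g}$. By \eqref{eq:ricconf} and \eqref{eq:scalconf}, $A_g=\hat A+B$ with
\[
B=-H+p\otimes p-\tfrac12|p|^2\hat g ,
\]
and $\sigma_2(A_g)\,d\mathrm{vol}_g=\sigma_2(\hat A+B)\,d\mathrm{vol}_{\hat g}$, where on the right $\sigma_2$ is taken with respect to $\hat g$. Moreover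
\[
\sigma_2(\hat A+B)=\sigma_2(\hat A)+\langle T,B\rangle+\sigma_2(B),\qquad T=(\operatorname{tr}\hat A)\hat g-\hat A=\tfrac14\mathrm{Scal}\,\hat g-\tfrac12\mathrm{Ric} .
\]
By the contracted Bianchi identity $\operatorname{div}T=0$, so $\langle T,H\rangle=\operatorname{div}(T(p))$. As $\operatorname{tr}T=\frac12\mathrm{Scal}$,
\[
\langle T,B\rangle=-\operatorname{div}(T(p))+T(p,p)-\tfrac14\mathrm{Scal}\,|p|^2=-\operatorname{div}(T(p))-\tfrac12\mathrm{Ric}(p,p).
\]
Next, $\operatorname{tr}B=-\Delta\psi-|p|^2$ and $|B|^2=|H|^2-2H(p,p)+|p|^2\Delta\psi+|p|^4$, so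
\[
\sigma_2(B)=\tfrac12\big[(\Delta\psi)^2-|H|^2+|p|^2\Delta\psi+2H(p,p)\big].
\]
Since $\operatorname{div}H=d\Delta\psi+\mathrm{Ric}(p)$, we have
\begin{align*}
\operatorname{div}(\Delta\psi\,p)&=\langle d\Delta\psi,p\rangle+(\Delta\psi)^2,\\
\operatorname{div}(H(p))&=\langle d\Delta\psi,p\rangle+\mathrm{Ric}(p,p)+|H|^2,\\
\operatorname{div}(|p|^2p)&=2H(p,p)+|p|^2\Delta\psi ,
\end{align*}
and therefore $\sigma_2(B)=\frac12\operatorname{div}\big(\Delta\psi\,p-H(p)+|p|^2p\big)+\frac12\mathrm{Ric}(p,p)$. The Ricci terms cancel, and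
\[
\sigma_2(A_g)\,d\mathrm{vol}_g-\sigma_2(\hat A)\,d\mathrm{vol}_{\hat g}=\operatorname{div}X\,d\mathrm{vol}_{\hat g},\qquad X=-T(p)+\tfrac12\big(\Delta\psi\,p-H(p)+|p|^2p\big).
\]

\emph{The divergence integrates to zero.} Since $p\in L^4$, $H\in L^2$ and $T$ has compact support, $X\in L^{4/3}$. Also $\operatorname{div}X\in L^1$, because both terms on the left are integrable: $\mathrm{Ric}_g\in L^2(g)$ and $\hat A$ has compact support. For large $j$ let $\chi_j=1$ on the compact part and for $|x|\le j$ on the ends, $\chi_j=2-\frac{\log|x|}{\log j}$ for $j\le|x|\le j^2$, and $\chi_j=0$ beyond. Then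
\[
\|d\chi_j\|_4^4\le C\int_j^{j^2}\frac{r^3\,dr}{(r\log j)^4}=C(\log j)^{-3}\to0 ,
\]
and
\[
\int\operatorname{div}X=\lim_{j\to\infty}\int\chi_j\operatorname{div}X=-\lim_{j\to\infty}\int\langle d\chi_j,X\rangle=0 .
\]
So $\int\sigma_2(A_g)\,d\mathrm{vol}_g=\int\sigma_2(\hat A)\,d\mathrm{vol}_{\hat g}$, which proves \eqref{eq:GB} and completes the proof of Theorem~\ref{thm:char}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CH}
Carron and Herzlich, \emph{The Huber theorem for non-compact conformally flat manifolds},
\url{https://typeset.io/pdf/the-huber-theorem-for-non-compact-conformally-flat-manifolds-2tgm7hziu3.pdf}.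

\bibitem{Gri}
Grigor'yan, J. Differential Geom. 45 (1997).

\bibitem{Var}
Varopoulos, J. Funct. Anal. 63 (1985).

\end{thebibliography}

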